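\title{Embedded plane curves that become singular under the averaged mean curvature flow}

\begin{abstract}
The averaged mean curvature flow moves a closed plane curve with normal velocity equal to its curvature minus the average of its curvature. It decreases length and preserves area. We prove that there are smooth embedded closed curves whose solution, followed as an immersed curve, has unbounded curvature in finite time. The examples form $C^2$-open sets; their isoperimetric ratio can be taken arbitrarily close to $1$, and their lifespan arbitrarily small compared with the enclosed area. They are large domains with a thin slit that ends in a small hole. The flow pushes the walls of the slit through each other, the hole is then bounded by a loop whose area decreases at rate at least $\pi$, and the area of the hole is too small to last as long as the walls stay crossed.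
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma_0$ be a smooth closed immersed curve in $\mathbb R^2$. The \emph{averaged mean curvature flow}, or area-preserving curvature flow, asks for a family $\Gamma(t)$ of smooth closed immersed curves with $\Gamma(0)=\Gamma_0$ and
\begin{equation}\label{eq:flow}
V=\kappa-h,\qquad h(t)=\frac1{L(t)}\int_{\Gamma(t)}\kappa\,ds .
\end{equation}
Here $s$ is arc length, $L(t)$ is the length of $\Gamma(t)$, $V$ is the velocity in the direction of a continuous unit normal $n$, and $\kappa$ is the curvature, positive where the curve bends toward $n$. Replacing $n$ by $-n$ changes the sign of $V$, $\kappa$ and $h$, so the law does not depend on the choice of $n$. We work in the class of immersed curves: a solution that starts embedded is followed after it forms self-intersections, and a self-intersection alone is not a singularity. Short-time existence and uniqueness of smooth solutions are part of the setting of the problem, and we use them; thus $\Gamma_0$ has a maximal smooth solution, defined on an interval $[0,T)$ with $0<T\le\infty$.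

The law \eqref{eq:flow} is the steepest descent of length among motions that preserve area. Indeed, for an embedded curve moving with velocity $V$ along the inner normal, $L'=-\int\kappa V\,ds$ and the enclosed area satisfies $A'=-\int V\,ds$; the area-preserving velocities are those of mean zero, and $\kappa-h$ is the $L^2(ds)$-orthogonal projection of $\kappa$ onto them. On a circle $\kappa=h$, so circles do not move. For any embedded initial curve the isoperimetric ratio $L^2/4\pi A$ is nonincreasing and bounded below by $1$; in particular $L\ge\sqrt{4\pi A}$, so the curve cannot shrink to a point. All this suggests that an embedded curve should exist for all time and become round.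

The suggestion overlooks the term $h$, which pushes every nearly flat part of the curve outward, and so can push two parts of the curve through each other. It is conjectured in \cite{Singular} that this can be fatal: \emph{there is a smooth closed embedded curve $\Gamma_0$ whose solution has $T<\infty$ and $\limsup_{t\to T}\sup_{\Gamma(t)}|\kappa|=\infty$.} We prove the conjecture in a stronger form.

Embedded curves are oriented counterclockwise, $\kappa$ is taken with respect to the inner normal, and $L$ and $A$ denote length and enclosed area. A set $\mathcal U$ of smooth embedded closed curves is \emph{$C^2$-open} if for every curve in $\mathcal U$, with parametrization $X\colon S^1\to\mathbb R^2$, every smooth embedded closed curve that has a parametrization sufficiently $C^2$-close to $X$ belongs to $\mathcal U$.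

\begin{theorem}\label{thm:main}
For every $\varepsilon\in(0,1)$ there is a nonempty $C^2$-open set $\mathcal U_\varepsilon$ of smooth embedded closed curves such that every $\Gamma_0\in\mathcal U_\varepsilon$ has the following properties.
\begin{itemize}
\item[(a)] $L^2\le(1+\varepsilon)\,4\pi A$.
\item[(b)] $\int_I\kappa\,ds\ge-\pi-\varepsilon$ for every subarc $I\subset\Gamma_0$.
\item[(c)] The solution $\Gamma(t)$ has maximal time $T\le\varepsilon A$, so $T<\infty$, and $\limsup_{t\to T}\sup_{\Gamma(t)}|\kappa|=\infty$.
\item[(d)] In fact $M(t)=\max_{\Gamma(t)}|\kappa|\to\infty$ as $t\to T$, and $\liminf_{t\to T}M(t)\sqrt{2(T-t)}\ge1$.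
\end{itemize}
\end{theorem}

All four quantities are invariant under scaling: if $\Gamma(t)$ is a solution then so is $\lambda\Gamma(t/\lambda^2)$, so time scales like area. Part (a) says that an isoperimetric ratio close to $1$ does not prevent the singularity. In (b), $\int_I\kappa\,ds$ is the angle through which the tangent turns along $I$. It is nonnegative for all $I$ on a convex curve, and it equals $-\pi$ on the semicircular end of a slit with parallel walls; the examples turn backward only slightly more than that. The rate in (d) is that of a circle shrinking by $V=\kappa$, whose radius is $\sqrt{2(T-t)}$.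

Section~\ref{sec:mechanism} shows the mechanism in two model computations. Section~\ref{sec:tools} collects general facts on the flow. Section~\ref{sec:keyhole} defines an open class of \emph{keyhole curves}, Section~\ref{sec:lifespan} bounds their lifespan, and Section~\ref{sec:construction} constructs almost round keyhole curves and completes the proof.

\section{The mechanism}\label{sec:mechanism}

\subsection{Parametrization and graphs}
Let $\Gamma_0$ be embedded and counterclockwise. After a time-dependent reparametrization that removes the tangential velocity, the solution is a smooth map $X=(x,y)\colon S^1\times[0,T)\to\mathbb R^2$ with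
\begin{equation}\label{eq:param}
X_t=(\kappa-h)N,\qquad X_s=(\cos\theta,\sin\theta),\qquad N=(-\sin\theta,\cos\theta),\qquad \kappa=\theta_s .
\end{equation}
Here $\sigma\in S^1$ is the parameter, $v=|X_\sigma|$, $\partial_s=v^{-1}\partial_\sigma$, and $\theta$ is the tangent angle. At $t=0$, $N$ is the inner normal, and $\int\kappa\,ds=2\pi$ by the theorem of turning tangents for simple closed curves. The rotation index $\frac1{2\pi}\int\kappa\,ds$ is an integer that depends continuously on $t$, so
\[
\int_{\Gamma(t)}\kappa\,ds=2\pi,\qquad h(t)=\frac{2\pi}{L(t)}\qquad(0\le t<T).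
\]

Suppose that an arc of $\Gamma(t)$ with $\cos\theta\ne0$ is the graph $y=u(x,t)$. Then $u_x=\tan\theta$, so $\theta$ and $\arctan u_x$ differ by a constant multiple of $\pi$, and $\kappa=\theta_s=\cos\theta\,(\arctan u_x)_x$. Differentiating $y=u(x,t)$ in $t$ at fixed $\sigma$ gives $u_t=y_t-u_xx_t=(\kappa-h)(\cos\theta+\tan\theta\sin\theta)=(\kappa-h)/\cos\theta$, that is, $u_t=(\arctan u_x)_x-h/\cos\theta$. If $u_+$ is a graph traversed from left to right ($\cos\theta>0$) and $u_-$ one traversed from right to left ($\cos\theta<0$), then
\begin{equation}\label{eq:graphs}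
u_{\pm,t}=\frac{u_{\pm,xx}}{1+u_{\pm,x}^2}\mp h\sqrt{1+u_{\pm,x}^2}.
\end{equation}
For such a pair of graphs over a common interval put
\begin{equation}\label{eq:DTheta}
D=u_+-u_-,\qquad \Theta=\arctan u_{+,x}-\arctan u_{-,x}.
\end{equation}
Then $|\Theta|<\pi$, the functions $\Theta$ and $D_x$ have the same sign because $\arctan$ is increasing, and
\begin{equation}\label{eq:Dt}
D_t=\Theta_x-h\Big(\sqrt{1+u_{+,x}^2}+\sqrt{1+u_{-,x}^2}\Big)\le\Theta_x .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!20] (-2,0) arc (180:30:0.5) arc (-150:-90:0.3) -- (1.6,0.1) arc (-90:14.48:0.5) arc (14.48:180:2.9) -- cycle;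
\fill[gray!20,yscale=-1] (-2,0) arc (180:30:0.5) arc (-150:-90:0.3) -- (1.6,0.1) arc (-90:14.48:0.5) arc (14.48:180:2.9) -- cycle;
\draw[thick] (-2,0) arc (180:30:0.5) arc (-150:-90:0.3) -- (1.6,0.1) arc (-90:14.48:0.5) arc (14.48:180:2.9);
\draw[thick,yscale=-1] (-2,0) arc (180:30:0.5) arc (-150:-90:0.3) -- (1.6,0.1) arc (-90:14.48:0.5) arc (14.48:180:2.9);
\fill (-2,0) circle (1.6pt) node[left] {$b$};
\fill (-3.62,0) circle (1.6pt) node[left] {$a$};
\fill (2.1,0.6) circle (1.6pt) node[right] {$c_+$};
\fill (2.1,-0.6) circle (1.6pt) node[right] {$c_-$};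
\fill (-1.5,0) circle (1.2pt) node[right] {$q$};
\draw[->] (0.9,0.75) -- (0.9,0.2);
\draw[->] (0.9,-0.75) -- (0.9,-0.2);
\node at (0.2,0.45) {$u_+$}; \node at (0.2,-0.45) {$u_-$};
\node at (-0.7,2.5) {$w_+$}; \node at (-0.7,-2.5) {$w_-$};
\begin{scope}[xshift=7.2cm,scale=1.5]
\begin{scope}\clip (-2.1,0) rectangle (-0.3,0.6);
\fill[gray!55] (-2,0) arc (180:40:0.5) .. controls +(-50:0.4) and +(180:0.4) .. (-0.3,-0.15) -- (-2,-0.15) -- cycle;\end{scope}
\begin{scope}[yscale=-1]\clip (-2.1,0) rectangle (-0.3,0.6);
\fill[gray!55] (-2,0) arc (180:40:0.5) .. controls +(-50:0.4) and +(180:0.4) .. (-0.3,-0.15) -- (-2,-0.15) -- cycle;\end{scope}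
\draw[thick] (-2,0) arc (180:40:0.5) .. controls +(-50:0.4) and +(180:0.4) .. (-0.3,-0.15) -- (0.4,-0.15) .. controls +(0:0.5) and +(200:0.5) .. (1.5,0.3) node[right] {$u_+$};
\draw[thick,dashed,yscale=-1] (-2,0) arc (180:40:0.5) .. controls +(-50:0.4) and +(180:0.4) .. (-0.3,-0.15) -- (0.4,-0.15) .. controls +(0:0.5) and +(200:0.5) .. (1.5,0.3) node[right] {$u_-$};
\draw[dotted] (0,-0.7) -- (0,0.7) node[above] {$x=0$};
\fill (-2,0) circle (1pt) node[left] {$b$};
\end{scope}
\end{tikzpicture}
\caption{Left: a keyhole curve (not to scale) and the domain it encloses. Its four points with vertical tangent, $b,c_+,a,c_-$ in counterclockwise order, cut it into the graphs of $u_+,w_+,w_-,u_-$. The arrows show the motion of the walls of the slit. Right: the hole and the slit after the walls have passed through each other; the shaded loop loses area at rate at least $\pi$.}\label{fig:keyhole}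
\end{figure}

\subsection{The walls of a slit cross}
Cut a horizontal slit of width $2\delta$ into a large domain from the right (Figure~\ref{fig:keyhole}). The domain lies to the left of its counterclockwise boundary, so the upper wall $u_+$ is traversed from left to right and the lower wall $u_-$ from right to left. For flat walls \eqref{eq:graphs} reads $u_{\pm,t}=\mp h$: if $h$ is treated as constant, $u_\pm=\pm(\delta-ht)$, and the walls pass through each other at time $\delta/h$. Without the term $h$ this could not be forced: at a point where the walls touch, $D=D_x=0$ and $D_{xx}\ge0$, so $\Theta_x\ge0$, and only the last term of \eqref{eq:Dt} can make $D_t$ negative.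

\subsection{A loop loses area at rate at least $\pi$}\label{ss:loop}
Let the two walls join at the left end of the slit at a point $b$ with vertical tangent and abscissa $x_b(t)$. There $D=0$, $u_{+,x}\to+\infty$ and $u_{-,x}\to-\infty$, so $\Theta\to\pi$ as $x\downarrow x_b$. Suppose that the walls cross transversally at $x_1(t)$ and that $D>0$ on $(x_b,x_1)$. Then $\Theta(x_1)=-\alpha$, where $\alpha\in(0,\pi)$ is the angle of the loop at its corner. Since $D$ vanishes at both ends, differentiating under the integral sign and using \eqref{eq:Dt} gives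
\[
\frac d{dt}\int_{x_b}^{x_1}D\,dx=\Theta(x_1)-\Theta(x_b+)-h\ell=-\alpha-\pi-h\ell<-\pi,
\]
where $\ell$ is the length of the loop. (The computation is formal, because $D_t$ is unbounded near $x_b$; it is made rigorous in Section~\ref{ss:area}.) So a loop of area $W$ cannot persist in this form for longer than $W/\pi$. Before the walls cross, the same computation over $(x_b,0)$ gives $\frac d{dt}\int_{x_b}^0D\,dx\le\Theta(0)-\pi<0$: the area of the region between the walls does not grow while we wait.

\subsection{The role of the hole and the order of scales}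
If the slit simply ended in a semicircle of radius $\delta$, its tip would start to retreat with speed $h+1/\delta$, and at such a speed it would travel a distance larger than $1/h=L/2\pi$ in the time $\delta/h$ that the walls need to cross. The tip could leave through the slit before any loop forms. A hole of radius $\rho$ at the end of the slit prevents this, because a disk of radius $\rho/2$ inside the hole is not swept out before a time of order $\rho^2$. This dictates the scales. The size of the domain fixes a lower bound $h_0$ for $h$. The walls stay crossed at $x=0$ during a time interval $[t_0,t_1]$, where $t_1$ is of order $h_0$ and $t_0$ of order $\delta/h_0$. The hole must have area $\rho^2\ll t_1$ in order to be exhausted before $t_1$, and the slit must be so thin that $t_0\ll\rho^2$.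

We argue by contradiction, assuming that the solution is smooth up to $t_1$. Three things then need proof: that the curve keeps the shape of Figure~\ref{fig:keyhole}, with only four vertical tangents, although nothing is known about its curvature (a zero-counting theorem); that the walls cross and stay crossed (a barrier); and that the area estimate survives multiple or tangential crossings (a cutoff of $D^+$).

\section{General facts on the flow}\label{sec:tools}

Throughout this section $X$ is the maximal solution \eqref{eq:param} with embedded counterclockwise initial curve of area $A$.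

\begin{lemma}[Evolution equations]\label{lem:evol}
We have $v_t=-\kappa(\kappa-h)v$, $\ \partial_t\partial_s=\partial_s\partial_t+\kappa(\kappa-h)\partial_s$, $\ \theta_t=\kappa_s$ and $\kappa_t=\kappa_{ss}+\kappa^2(\kappa-h)$. The function $f=x_s=\cos\theta$ satisfies
\begin{equation}\label{eq:f}
f_t=f_{ss}+\kappa^2f .
\end{equation}
\end{lemma}

\begin{proof}
Write $V=\kappa-h$; then $V_s=\kappa_s$, because $h$ depends on $t$ only. From $N_s=-\kappa X_s$ we get $X_{t\sigma}=v(\kappa_sN-\kappa VX_s)$, while $X_{\sigma t}=(vX_s)_t=v_tX_s+v\theta_tN$. Comparing gives $v_t$ and $\theta_t$. Next $\partial_t\partial_s=\partial_t\,v^{-1}\partial_\sigma=\partial_s\partial_t-(v_t/v)\partial_s$, and $\kappa_t=\partial_t\theta_s=\partial_s\theta_t+\kappa V\theta_s$. Finally $f_t=-\sin\theta\,\kappa_s$, $f_s=-\kappa\sin\theta$ and $f_{ss}=-\kappa^2\cos\theta-\sin\theta\,\kappa_s$.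
\end{proof}

\begin{lemma}[Bounds for $h$]\label{lem:h}
For all $t\in[0,T)$ we have $\sqrt{4\pi A}\le L(t)\le L(0)$, so $h$ is bounded. If $A>\pi$ then $h\le1$, and if $L(0)<2\pi/h_0$ then $h>h_0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:evol}, $L'=-\int\kappa(\kappa-h)\,ds=-\int\kappa^2\,ds+4\pi^2/L$, which is $\le0$ by the Cauchy--Schwarz inequality $(2\pi)^2=(\int\kappa\,ds)^2\le L\int\kappa^2\,ds$. The signed area $\frac12\int\det(X,X_\sigma)\,d\sigma$ has derivative $\int\det(X_t,X_\sigma)\,d\sigma=-\int(\kappa-h)\,ds=0$, so it equals $A$ for all $t$, whether or not $\Gamma(t)$ is embedded. Hurwitz's form of the isoperimetric inequality holds for the signed area of any closed curve: parametrize with constant speed over $[0,2\pi]$ and translate so that $\int x=0$; then $\frac{L^2}{2\pi}-2A=\int(x'^2+y'^2-2xy')=\int(x'^2-x^2)+\int(x-y')^2\ge0$ by Wirtinger's inequality. The bounds for $h=2\pi/L$ follow.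
\end{proof}

We use the maximum principle in the following form.

\begin{lemma}\label{lem:max}
Let $F$ be smooth on $S^1\times[0,T)$ and $m(t)=\min F(\cdot,t)$. Then $m$ is locally Lipschitz, and for almost every $t$ we have $m'(t)=F_t(\sigma_0,t)$ at every minimum point $\sigma_0$ of $F(\cdot,t)$. The same holds for the maximum.
\end{lemma}

\begin{proof}
On a compact time interval $|m(t)-m(t')|\le\max|F_t|\,|t-t'|$. If $m$ is differentiable at $t>0$, then $F(\sigma_0,\cdot)-m\ge0$ vanishes at $t$, so its derivative vanishes there.
\end{proof}

\begin{lemma}[Blow-up of curvature]\label{lem:blowup}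
Let $T<\infty$ and $M(t)=\max_{\Gamma(t)}|\kappa|$. Then $\limsup_{t\to T}M(t)=\infty$. If moreover $A>\pi$, then $M(t)\to\infty$ and $\liminf_{t\to T}M(t)\sqrt{2(T-t)}\ge1$.
\end{lemma}

\begin{proof}
Suppose that $\kappa$ is bounded on $S^1\times[0,T)$; so is $h$. We show that the solution extends beyond $T$. Put $\kappa_j=\partial_s^j\kappa$. For $j\ge1$,
\[
\partial_t\kappa_j=\partial_s^2\kappa_j+p_j(\kappa,h)\,\kappa_j+Q_j(\kappa,\kappa_1,\dots,\kappa_{j-1},h)
\]
with polynomials $p_j,Q_j$. For $j=1$ Lemma~\ref{lem:evol} gives this with $p_1=3\kappa^2-2h\kappa+\kappa(\kappa-h)$ and $Q_1=0$. From $\partial_t\kappa_{j+1}=\partial_s\partial_t\kappa_j+\kappa(\kappa-h)\kappa_{j+1}$ we obtain $p_{j+1}=p_j+\kappa(\kappa-h)$ and $Q_{j+1}=(\partial_sp_j)\kappa_j+\partial_sQ_j$, which involves only $\kappa,\dots,\kappa_j$ and $h$. Assume that $\kappa,\dots,\kappa_{j-1}$ are bounded. At a maximum point of $\kappa_j^2$ we have $0\ge(\kappa_j^2)_{ss}\ge2\kappa_j\partial_s^2\kappa_j$, so $m_j=\max\kappa_j^2$ satisfies $m_j'\le C_j(m_j+1)$ almost everywhere by Lemma~\ref{lem:max}, and $\kappa_j$ is bounded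 on the finite interval $[0,T)$. By induction all $\kappa_j$ are bounded.

From $(\log v)_t=-\kappa(\kappa-h)$, the speed $v$ is bounded above and away from $0$. Since $\partial_\sigma=v\partial_s$, the function $\partial_\sigma^j(\kappa(\kappa-h))$ is a polynomial in $v,\dots,\partial_\sigma^{j-1}v$, the $\kappa_i$ and $h$; integrating in $t$ bounds $\partial_\sigma^j\log v$ by induction on $j$. As $X_\sigma=v(\cos\theta,\sin\theta)$ and $\theta_\sigma=v\kappa$, all $\sigma$-derivatives of $X$ are bounded. By the evolution equations and $h'=\frac{h^2}{2\pi}\int\kappa(\kappa-h)v\,d\sigma$, every mixed derivative of $X$ is a fixed polynomial in $\cos\theta$, $\sin\theta$, $h$, the $\partial_\sigma^iv$, the $\kappa_i$ and integrals over $S^1$ of such polynomials, so it is bounded too. Hence $X$ extends smoothly to $S^1\times[0,T]$, and $X(\cdot,T)$ is an immersion. The solution that starts from $X(\cdot,T)$ has, by the same polynomial expressions, the same derivatives of all orders at time $T$, so it continues $X$ smoothly. This contradicts the maximality of $T$ and proves the first claim.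

Let $A>\pi$, so $0<h\le1$. Since $\int\kappa\,ds=2\pi$, $M>0$. At a maximum point of $\kappa^2$ we have $\kappa\kappa_{ss}\le0$, so $\frac12(\kappa^2)_t\le\kappa^3(\kappa-h)\le M^4+M^3$, and therefore $M'\le M^2(M+1)$ almost everywhere. If $M(t_n)\le C$ for some $t_n\to T$, then $M\le2C$ on $[t_n,t_n+c]\cap[0,T)$ with $c=C/(4C^2(2C+1))$, since $M'\le C/c$ as long as $M\le2C$. For large $n$ this bounds $M$ up to $T$, against the first claim. So $M\to\infty$. Now $(M^{-2})'\ge-2(1+M^{-1})$, and integration from $t$ to $T$ gives $M(t)^{-2}\le2(T-t)\big(1+\sup_{[t,T)}M^{-1}\big)$. The last factor tends to $1$.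
\end{proof}

Although arcs of the solution may cross each other, the curve cannot enter an empty disk quickly. The fastest case is a round hole of radius $r$, which shrinks by $r'=-1/r-h$, that is, $(r^2)'=-2-2hr\ge-4$ when $h,r\le1$.

\begin{lemma}[Disks]\label{lem:disk}
Assume $h\le1$. If $0<d\le1$ and $\operatorname{dist}(p,\Gamma_0)\ge d$, then $\operatorname{dist}(p,\Gamma(t))^2\ge d^2-4t$ for $t\in[0,T)$.
\end{lemma}

\begin{proof}
Let $F=|X-p|^2$. Then $F_{ss}=2+2\kappa\langle X-p,N\rangle$ and $F_t=2(\kappa-h)\langle X-p,N\rangle=F_{ss}-2-2h\langle X-p,N\rangle$. At a minimum point $F_{ss}\ge0$, so $m=\min F$ satisfies $m'\ge-2-2\sqrt m$, and $m'\ge-4$ at almost every time with $m\le1$. Suppose $m(t)+4t<d^2$. Since $m(0)\ge d^2$, there is a last time $t'<t$ with $m(t')+4t'=d^2$. On $(t',t)$ we have $m<d^2\le1$, so $m(\cdot)+4\,\cdot$ is nondecreasing there, a contradiction.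
\end{proof}

The zeros of $f=x_s$ are the points with vertical tangent. Equation \eqref{eq:f} is linear and homogeneous, and $h$ does not appear in it. This makes the following theorem available. A zero of $f(\cdot,t)$ is \emph{simple} if $f_\sigma\ne0$ there and \emph{multiple} otherwise.

\begin{theorem}[Angenent \cite{Angenent}]\label{thm:zeros}
Let $f$ solve $f_t=\alpha f_{\sigma\sigma}+\beta f_\sigma+\gamma f$ on $S^1\times[0,T']$ with smooth coefficients and $\alpha>0$, and let $f(\cdot,t)\not\equiv0$ for every $t$. Then the number $z(t)$ of zeros of $f(\cdot,t)$ is finite and nonincreasing for $t>0$. If $f(\cdot,t')$ has a multiple zero, $0<t'<T'$, then $z(t^-)>z(t^+)$ whenever $t^-<t'<t^+$.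
\end{theorem}

The theorem applies to $f=x_s$ on $[0,T']$ for every $T'<T$: in the variable $\sigma$, \eqref{eq:f} has $\alpha=v^{-2}$, $\beta=-v^{-3}v_\sigma$, $\gamma=\kappa^2$, and $f\not\equiv0$ because a closed immersed curve does not lie on a vertical line. From now on $z(t)$ counts the zeros of $f=x_s$. We also use an elementary fact: if $f(\cdot,t')$ has exactly four zeros, all simple, then the same holds for $t$ near $t'$, and the zeros depend smoothly on $t$. (Near each zero use the implicit function theorem; away from them $|f|$ is bounded below.) In particular, if this holds at $t'=0$, then $z(t)\le4$ for all $t\in[0,T)$.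

\section{Keyhole curves}\label{sec:keyhole}

Fix parameters $h_0\in(0,\frac1{32}]$, $t_1\in(0,h_0/40]$ and $\rho,\delta\in(0,\frac1{10})$ such that
\begin{equation}\label{eq:t0}
t_0:=\frac{8\delta}{h_0}<\min\Big\{\frac{\rho^2}{16},\ \frac{t_1}2\Big\}.
\end{equation}
A critical point of $x$ on a curve is \emph{nondegenerate} if it is a simple zero of $f=x_s$.

\begin{definition}\label{def:K}
The class $\mathcal K=\mathcal K(h_0,t_1,\rho,\delta)$ consists of the smooth embedded closed curves $\Gamma_0$ with the following properties.
\begin{itemize}
\item[(K1)] $L<2\pi/h_0$ and $A>\pi$.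
\item[(K2)] The function $x$ on $\Gamma_0$ has exactly four critical points, all nondegenerate. In counterclockwise order they are $b,c_+,a,c_-$, where $a,b$ are local minima, $c_\pm$ are local maxima, $-3<x_b<-2$, $x_a<-3$ and $x_{c_\pm}>2$. The unit tangent at $b$ is $(0,1)$.
\end{itemize}
Thus $x$ is strictly monotone on each of the four arcs. The arcs $bc_+$ and $c_-b$ are graphs of functions $u_+$ and $u_-$ over $[x_b,x_{c_+}]$ and $[x_b,x_{c_-}]$, and the arcs $c_+a$ and $ac_-$ are graphs of functions $w_+$ and $w_-$ over $[x_a,x_{c_+}]$ and $[x_a,x_{c_-}]$.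
\begin{itemize}
\item[(K3)] On $[-2,2]$: $|u_\pm|<2\delta$, $w_+>3$, $w_-<-3$.
\item[(K4)] There is a point $q=(x_q,y_q)$ with $x_b<x_q<-2$, $u_-(x_q)<y_q<u_+(x_q)$ and $\operatorname{dist}(q,\Gamma_0)>\rho/2$.
\item[(K5)] $\int_{x_b}^0(u_+-u_-)\,dx<t_1$.
\end{itemize}
\end{definition}

Condition (K1) gives $h_0<h\le1$; (K2) starts the zero count; (K3) describes the slit and leaves room for four unit disks that control the walls at $x=\pm1$; (K4) is the hole, which holds the tip $b$ back until time $t_0$; (K5) says that hole and slit together have small area.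

\begin{proposition}\label{prop:life}
If $\Gamma_0\in\mathcal K(h_0,t_1,\rho,\delta)$, then $T\le t_1$.
\end{proposition}

The proof is given in Section~\ref{sec:lifespan}. The next lemma serves twice: for openness, and for smoothing the explicit curve of Section~\ref{sec:construction}.

\begin{lemma}[Stability]\label{lem:stable}
Let $X\colon S^1\to\mathbb R^2$ be a counterclockwise $C^1$ embedding that satisfies \emph{(K1)--(K5)}, except that nondegeneracy is not required in \emph{(K2)}. Let $X_n\to X$ in $C^1$, where the $X_n$ are smooth and $x_n$ has exactly four critical points, all nondegenerate, whose parameters converge to those of $b,c_+,a,c_-$. Then $X_n\in\mathcal K$ for large $n$. In particular $\mathcal K$ is $C^2$-open.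
\end{lemma}

\begin{proof}
There is $c>0$ with $|X(\sigma)-X(\sigma')|\ge c\operatorname{dist}(\sigma,\sigma')$, and the same holds for $X_n$ with $c-\max|X_n'-X'|$, so $X_n$ is an embedding for large $n$. Length and signed area are $C^1$-continuous, which gives the orientation and (K1). At a fixed interior point of each of the four arcs, $x_n'$ has the sign of $x'$ for large $n$, so the critical points of $x_n$ have the right types. Their coordinates converge, and the tangent at $b_n$ is vertical and close to $(0,1)$, hence equal to it. This is (K2).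

Let $K$ be a compact subset of $(x_b,x_{c_+})$, and let $\sigma_n(\xi)$, $\sigma(\xi)$ be the parameters of the points with abscissa $\xi$ on the arcs $b_nc_{+,n}$ and $bc_+$. If $\xi_n\to\xi$ in $K$, every accumulation point of $\sigma_n(\xi_n)$ lies on the closed arc $bc_+$ and has abscissa $\xi$, so it is $\sigma(\xi)$. Hence $u_{+,n}\to u_+$ uniformly on $K$, and the argument is the same for the other three graphs. This gives (K3) and (K4), with the same $q$. The integral in (K5) equals $\int y\,dx$ along the arc through $b$ from $(0,u_-(0))$ to $(0,u_+(0))$; the parameters of the endpoints converge, so the integrals converge.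

Finally let $X\in\mathcal K$ and $X_n\to X$ in $C^2$. On small intervals around the four critical points $x''$ does not vanish and $x'$ changes sign, and outside them $|x'|$ is bounded below. The same holds for $x_n$ with $n$ large, so $x_n$ has exactly one critical point in each interval, nondegenerate, and no others; the intervals may be taken arbitrarily small. The first part applies.
\end{proof}

\section{The lifespan of keyhole curves}\label{sec:lifespan}

Let $\Gamma_0\in\mathcal K$ and suppose, for a contradiction, that $T>t_1$. By (K1) and Lemma~\ref{lem:h}, $h_0<h\le1$, and by (K2), $z(t)\le4$ for all $t$.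

We use a symmetry. If $X(\sigma,t)$ is a solution, so is its reflection in the $x$-axis with the orientation reversed. This map preserves $\mathcal K$ and exchanges $c_+$ with $c_-$, $u_+$ with $-u_-$ and $w_+$ with $-w_-$. So each statement proved for $u_+,w_+,c_+$ holds for $-u_-,-w_-,c_-$.

\subsection{The four arcs}
Let $t^*$ be the supremum of the $t\in[0,t_1]$ such that at all times in $[0,t]$ the function $f$ has exactly four zeros, all simple (they move smoothly, and we keep the names $b,c_+,a,c_-$), and
\begin{equation}\label{eq:good}
x_b<0,\qquad x_{c_\pm}>1,\qquad x_a<-1 .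
\end{equation}
These conditions hold at $t=0$ and are open in $t$. So $t^*>0$, and if they hold at $t^*$ then $t^*=t_1$. We first derive estimates on $[0,t^*)$ and then use them to show that the conditions hold at $t^*$.

\begin{lemma}\label{lem:arcs}
Let $J\subset[0,t_1]$ be an interval containing $0$ on which $f$ has exactly four zeros, all simple. For $t\in J$:
\begin{itemize}
\item[(i)] the four arcs are graphs of functions $u_\pm(\cdot,t)$, $w_\pm(\cdot,t)$ as in Definition~\ref{def:K}; these are smooth in $(x,t)$ for $x$ strictly between the endpoints and jointly continuous up to the endpoints, and $u_\pm$ satisfy \eqref{eq:graphs};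
\item[(ii)] the unit tangent at $b$ is $(0,1)$, and if $\theta$ is the continuous tangent angle on the arc $c_-bc_+$ with $\theta(b)=\frac\pi2$, then $\arctan u_{+,x}=\theta$ on the open arc $bc_+$ and $\arctan u_{-,x}=\theta-\pi$ on the open arc $c_-b$;
\item[(iii)] $x_b$ is increasing.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The sign of $f$ on each open arc is constant in $\sigma$ and $t$, so it is as at $t=0$: positive on $bc_+$ and $ac_-$, negative on $c_+a$ and $c_-b$. The arcs are therefore graphs, smooth in the interior by the implicit function theorem, and \eqref{eq:graphs} holds. If $(\xi_n,t_n)\to(\xi,t)$ in the closed domain of one of the graphs, the corresponding parameters accumulate only at points of the closed arc at time $t$ with abscissa $\xi$, and there is only one such point.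

(ii), (iii) The tangent at $b$ is vertical and continuous in $t$, hence $(0,1)$. At $b$ the function $f$ changes from negative to positive at a simple zero, so $0<f_s=-\kappa\sin\theta=-\kappa$. Thus $\theta$ decreases through $\frac\pi2$ at $b$, and since $\cos\theta\neq0$ on the open arcs, $\theta\in(-\frac\pi2,\frac\pi2)$ on $bc_+$ and $\theta\in(\frac\pi2,\frac{3\pi}2)$ on $c_-b$. Since $x_\sigma=0$ and $N=(-1,0)$ at $b$, we get $\frac d{dt}x_b=x_t=h-\kappa>0$.
\end{proof}

\subsection{Values at $x=\pm1$}
A barrier for the walls on $[-1,1]$ needs boundary values. They come from Lemma~\ref{lem:disk}.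

\begin{lemma}\label{lem:bdry}
For $t<t^*$ and $\xi\in\{1,-1\}$,
\begin{equation}\label{eq:bdry}
u_+(\xi,t)\le2\delta+4t,\qquad u_-(\xi,t)\ge-2\delta-4t,\qquad w_+(\xi,t)\ge\tfrac32,\qquad w_-(\xi,t)\le-\tfrac32,
\end{equation}
where the bounds for $u_\pm(-1,t)$ are claimed only when $x_b(t)\le-1$. Moreover $w_+(1,t)-u_+(1,t)\ge1$ and $u_-(1,t)-w_-(1,t)\ge1$.
\end{lemma}

\begin{proof}
The closed unit disk about $p=(\xi,1+2\delta)$ lies in $\{|x|\le2,\ 2\delta\le y<3\}$. Over $[-2,2]$ the curve $\Gamma_0$ consists of the four graphs, so by (K3) the disk is disjoint from $\Gamma_0$. By Lemma~\ref{lem:disk}, $\operatorname{dist}(p,\Gamma(t))\ge\sqrt{1-4t}\ge1-4t\ge\frac12$ for $t\le t_1$, as $t_1<\frac18$. By \eqref{eq:good}, $w_+(\xi,t)$ is defined and continuous on $[0,t^*)$. It starts above $1+2\delta$ and stays at distance at least $1-4t$ from this value, so $w_+(\xi,t)\ge1+2\delta+(1-4t)\ge\frac32$. The function $u_+(1,t)$ is defined and continuous on $[0,t^*)$, and $u_+(-1,t)$ on the set where $x_b(t)\le-1$, which is an interval containing $0$ by Lemma~\ref{lem:arcs}(iii). Both start below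 $1+2\delta$, so they are at most $1+2\delta-(1-4t)=2\delta+4t$. The difference of the two bounds is $2(1-4t)\ge1$. The rest follows by symmetry.
\end{proof}

\subsection{The walls cross and stay crossed}
We look for a supersolution of the equation for $u_+$ that descends with speed $h_0/2$ at $x=0$ and lies above $2\delta+4t$ at $x=\pm1$. The function
\[
\varphi(x,t)=2\delta-\tfrac{h_0}2\,t+5tx^2
\]
does this. The price of the last term is the curvature $\varphi_{xx}=10t$, which must be beaten by $h$; this is the origin of the condition $t_1\le h_0/40$, which involves neither $\rho$ nor $\delta$. Indeed, for $t\le t_1$ we have $10t\le h_0/4$, so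
\begin{equation}\label{eq:super}
\frac{\varphi_{xx}}{1+\varphi_x^2}-h\sqrt{1+\varphi_x^2}\le10t-h_0<-\frac{h_0}2\le\varphi_t .
\end{equation}

\begin{lemma}\label{lem:barrier}
For $t<t^*$ and $\max\{-1,x_b(t)\}\le x\le1$ we have $u_+\le\varphi$ and $u_-\ge-\varphi$.
\end{lemma}

\begin{proof}
By symmetry it suffices to treat $u_+$. The tip $b$ may enter the strip $|x|\le1$, where $u_+$ then has infinite slope, so we work with the parameter $\sigma$. Fix $S<t^*$ and $\lambda>0$. Let $E$ be the compact set of $(\sigma,t)$ with $0\le t\le S$, $\sigma$ on the closed arc $bc_+$ at time $t$, and $-1\le x(\sigma,t)\le1$. Each time slice of $E$ is a nondegenerate interval, because $x$ increases along the arc from $x_b<0$ to $x_{c_+}>1$. Let $g=y-\varphi(x,t)-\lambda$ on $E$. By (K3), $g<0$ at $t=0$. Suppose $g\ge0$ somewhere. By compactness there is a smallest time $\hat t>0$ at which this happens. Let $\hat\sigma$ be a maximum point of $g(\cdot,\hat t)$ on the slice and $\hat x=x(\hat\sigma,\hat t)$, so that $g(\hat\sigma,\hat t)\ge0$.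

If $\hat x=\pm1$, then \eqref{eq:bdry} applies (for $\hat x=-1$ we have $x_b(\hat t)\le-1$) and gives $g\le2\delta+4\hat t-\varphi(\pm1,\hat t)-\lambda=(\frac{h_0}2-1)\hat t-\lambda<0$, which is impossible. If $|\hat x|<1$ and $\hat\sigma=\sigma_b$, then $x_\sigma=0$ and $y_\sigma>0$ give $g_\sigma>0$ at the initial point of the slice, which is then not a maximum point. Hence $|\hat x|<1$ and $x_b(\hat t)<\hat x<x_{c_+}(\hat t)$. These inequalities persist for $t<\hat t$ close to $\hat t$, and there $u_+(\hat x,t)-\varphi(\hat x,t)-\lambda<0$ by the choice of $\hat t$. The value at $\hat t$ is $\ge0$, so $u_{+,t}\ge\varphi_t$ at $(\hat x,\hat t)$. On the other hand $u_+-\varphi$ has a local maximum in $x$ there, so $u_{+,x}=\varphi_x$ and $u_{+,xx}\le\varphi_{xx}$, and \eqref{eq:graphs} and \eqref{eq:super} give $u_{+,t}<\varphi_t$. This contradiction shows $g<0$ on $E$. Let $\lambda\to0$ and $S\uparrow t^*$.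
\end{proof}

\subsection{The tip stays to the left of $0$}
Before $t_0$ the tip is held back by the hole. After $t_0$ it is held back by the crossing: at the tip $u_+=u_-$, while $u_+<u_-$ wherever $\varphi<0$.

\begin{lemma}\label{lem:tip}
Let $\mu=\sqrt{h_0/20}\in(0,1)$. Then $x_b(t)\le-\mu$ for $t<t^*$.
\end{lemma}

\begin{proof}
Let first $t\le t_0$; we claim $x_b(t)<x_q<-2$. Otherwise there is a first time $\hat t\in(0,t_0]$, $\hat t<t^*$, with $x_b(\hat t)=x_q$. On $[0,\hat t]$ the functions $u_\pm(x_q,t)$ are continuous. By (K4), Lemma~\ref{lem:disk} with $d=\rho/2$ and \eqref{eq:t0}, $\operatorname{dist}(q,\Gamma(t))\ge c:=\sqrt{\rho^2/4-4t_0}>0$. So $u_+(x_q,t)-y_q$ and $y_q-u_-(x_q,t)$, which are positive at $t=0$, stay $\ge c$, and $u_+(x_q,\hat t)-u_-(x_q,\hat t)\ge2c$. But both values equal $y_b(\hat t)$.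

Let now $t_0\le t<t^*$. If $x_b<-1$ there is nothing to prove. If $x_b\ge-1$, Lemma~\ref{lem:barrier} at $x=x_b$ gives $-\varphi\le y_b\le\varphi$, so $\varphi(x_b,t)\ge0$. Since $2\delta=h_0t_0/4\le h_0t/4$, this yields $5tx_b^2\ge h_0t/4$, and $x_b<0$ gives $x_b\le-\mu$.
\end{proof}

\subsection{The shape persists up to $t_1$}

\begin{lemma}\label{lem:persist}
We have $t^*=t_1$. Lemma~\ref{lem:arcs} holds with $J=[0,t_1]$, and \eqref{eq:good} and the conclusions of Lemmas~\ref{lem:barrier} and~\ref{lem:tip} hold on $[0,t_1]$.
\end{lemma}

\begin{proof}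
The solution is smooth in a neighborhood of $t^*$, since $t^*\le t_1<T$. Write $S^1=\mathbb R/\mathbb Z$, let $t_n\uparrow t^*$, and choose representatives $\sigma_b<\sigma_{c_+}<\sigma_a<\sigma_{c_-}<\sigma_b+1$ of the zeros at time $t_n$ with $\sigma_b\in[0,1]$. Along a subsequence they converge to zeros of $f(\cdot,t^*)$, with weak inequalities. By Lemma~\ref{lem:tip} and \eqref{eq:good} the limits of $a$ and $b$ have abscissa $\le-\mu$ and those of $c_\pm$ have abscissa $\ge1$. Neighbors in the chain therefore have different limits, all inequalities remain strict, and the four limits are distinct points of $S^1$. As $z(t^*)\le4$, they are all the zeros of $f(\cdot,t^*)$.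

A point of one of the four complementary open arcs lies in the corresponding arc at time $t_n$ for large $n$. So $f(\cdot,t^*)$ inherits the sign weakly, and strictly since it has no zero there. The signs alternate, so $z(t)\ge4$ for $t$ slightly larger than $t^*$, while $z(t_n)=4$. By Theorem~\ref{thm:zeros} no zero at time $t^*$ is multiple. The four smooth branches of zeros through time $t^*$ agree with $b,c_+,a,c_-$ at $t_n$ for large $n$, hence on $[t_n,t^*)$. Thus Lemma~\ref{lem:arcs} holds with $J=[0,t^*]$, and the inequalities of Lemmas~\ref{lem:bdry}, \ref{lem:barrier} and~\ref{lem:tip} that we use extend to $t^*$ by joint continuity.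

It remains to check \eqref{eq:good} at $t^*$. We have $x_b\le-\mu<0$, $x_{c_\pm}\ge1$ and $x_a\le-1$. If $x_{c_+}=1$ then $u_+(1,t^*)=w_+(1,t^*)=y_{c_+}$, against $w_+(1,t^*)-u_+(1,t^*)\ge1$; by symmetry $x_{c_-}\ne1$. If $x_a=-1$ then $w_+(-1,t^*)=w_-(-1,t^*)=y_a$, against $w_+(-1,t^*)-w_-(-1,t^*)\ge3$. So the defining conditions hold at $t^*$, and $t^*=t_1$.
\end{proof}

\subsection{The area of the hole}\label{ss:area}
Let $D$ and $\Theta$ be as in \eqref{eq:DTheta}, on $[x_b,0]$ and $(x_b,0]$. We do not know how often or how the walls cross, so in place of the area of one loop we use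
\[
W(t)=\int_{x_b(t)}^0D^+\,dx,\qquad D^+=\max\{D,0\}.
\]

\begin{lemma}\label{lem:area}
$W$ is nonincreasing on $[0,t_1]$, and $W(t_1)\le W(t_0)-\pi(t_1-t_0)$.
\end{lemma}

\begin{proof}
We replace $D^+$ by a smooth convex function $\psi(D)$. After an integration by parts, $\psi''$ concentrates the computation on the places where $D$ passes through $0$. Each of them contributes with a favorable sign because $D_x\Theta\ge0$, and the tip contributes almost $-\pi$. We first make $\Theta\to\pi$ at the tip uniform in time.

\emph{Near the tip.} Fix $\eta\in(0,1)$. The angle $\theta$ of Lemma~\ref{lem:arcs}(ii) equals $\frac\pi2$ at $\sigma_b(t)$, so by uniform continuity there is $\eta'>0$, smaller than the distance from $\sigma_b(t)$ to the other zeros, with $|\theta-\frac\pi2|\le\frac\eta2$ for $|\sigma-\sigma_b(t)|\le\eta'$ and $t\in[0,t_1]$. The continuous functions $x(\sigma_b(t)\pm\eta',t)-x_b(t)$ are positive on $[0,t_1]$. Choose $r\in(0,\mu)$ smaller than their minima. Then $x_b+r<0$, and the points of the two arcs over $(x_b,x_b+r]$ have parameters within $\eta'$ of $\sigma_b$, since $x$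 is monotone on each arc. There $\arctan u_{+,x}\ge\frac\pi2-\frac\eta2$ and $\arctan u_{-,x}\le-\frac\pi2+\frac\eta2$. Hence
\begin{equation}\label{eq:tipangle}
\Theta\ge\pi-\eta\quad\text{and}\quad D_x>0\qquad\text{on }(x_b,x_b+r],\ t\in[0,t_1].
\end{equation}
As $D(x_b,t)=0$, the number $D_{\min}=\min_{[0,t_1]}D(x_b(t)+r,t)$ is positive.

\emph{The cutoff.} For $0<\lambda<D_{\min}$ let $\psi$ be smooth with $\psi=0$ on $(-\infty,\frac\lambda2]$, $\psi''\ge0$, and $\psi'=1$ on $[\lambda,\infty)$. Then $0\le\psi'\le1$ and $0\le D^+-\psi(D)\le\lambda$. Put $W_\lambda=\int_{x_b}^0\psi(D)\,dx$; since $x_b(t)\ge x_b(0)>-3$, we have $|W-W_\lambda|\le3\lambda$. Given $t'$, joint continuity of $D$ provides $\xi<0$ such that, for $t$ near $t'$, $x_b(t)<\xi$ and $D<\frac\lambda2$ on $[x_b(t),\xi]$. For these $t$, $W_\lambda=\int_\xi^0\psi(D)\,dx$ with a smooth integrand. So $W_\lambda$ is $C^1$, and by \eqref{eq:Dt}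
\[
W_\lambda'=\int_\xi^0\psi'(D)D_t\,dx\le\int_\xi^0\psi'(D)\Theta_x\,dx=\psi'(D)\Theta\Big|_{x=0}-\int_{x_b}^0\psi''(D)D_x\Theta\,dx ,
\]
where we used that $\psi'(D)$ and $\psi''(D)$ vanish on $(x_b,\xi]$. The last integrand is nonnegative, so by \eqref{eq:tipangle} the last integral is at least
\[
(\pi-\eta)\int_{x_b}^{x_b+r}\psi''(D)D_x\,dx=(\pi-\eta)\,\psi'\big(D(x_b+r,t)\big)=\pi-\eta .
\]
Therefore
\[
W_\lambda'\le\psi'(D(0,t))\,\Theta(0,t)-(\pi-\eta).
\]
For all $t$ the right side is at most $\eta$, because $|\Theta|<\pi$. Integrating and letting $\lambda\to0$, then $\eta\to0$, we see that $W$ is nonincreasing. For $t\ge t_0$, Lemma~\ref{lem:barrier} and $4\delta=h_0t_0/2$ give $D(0,t)\le2\varphi(0,t)=4\delta-h_0t<0$, so $\psi'(D(0,t))=0$ and $W_\lambda'\le-(\pi-\eta)$. The same limits give the second claim.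
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:life}]
At $t=0$ we have $D>0$ just to the right of $x_b$ by \eqref{eq:tipangle}, and the two graphs do not meet over $(x_b,0]$ because $\Gamma_0$ is embedded. So $D\ge0$, and $W(0)<t_1$ by (K5). With Lemma~\ref{lem:area} and $t_0<t_1/2$,
\[
0\le W(t_1)\le W(0)-\pi(t_1-t_0)<t_1-\tfrac\pi2\,t_1<0 .
\]
This contradiction shows $T\le t_1$.
\end{proof}

\section{Almost round keyhole curves}\label{sec:construction}

\subsection{Parameters}
We build a keyhole curve from circular arcs and segments and then smooth it. For (a) the outer boundary is mostly a circle of large radius $R$. For (b) the boundary of the hole is the only part with negative curvature, and it turns by $\pi+2\beta$ with $\beta$ small; it is joined to the slit by shallow arcs of a larger radius $\rho'$.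

Let $\varepsilon\in(0,1)$. Fix $R\ge16$ with
\begin{equation}\label{eq:R}
(2\pi R+25)^2<(1+\varepsilon)\,4\pi(\pi R^2-132),
\end{equation}
which is possible since the ratio of $(2\pi R+25)^2$ to $4\pi(\pi R^2-132)$ tends to $1$. Put
\[
\beta=\frac\varepsilon4,\qquad h_0=\frac1{2R},\qquad t_1=\min\Big\{\frac{h_0}{40},\varepsilon\Big\},\qquad C_\beta=2+\frac1{1-\cos\beta}.
\]
Choose $\rho\in(0,\frac1{10})$ with $C_\beta\rho<\frac12$ and $C_\beta\rho^2<t_1/8$, and then $\delta>0$ so small that \eqref{eq:t0} holds. Since $h_0<1$, \eqref{eq:t0} implies $\delta<\rho^2/128<\rho\cos\beta<\frac1{10}$ and $\delta<t_1/16$. Define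
\[
\rho'=\frac{\rho\cos\beta-\delta}{1-\cos\beta}\in\Big(0,\frac\rho{1-\cos\beta}\Big),\qquad \cos\omega=-\frac{4+\delta}{R-4},\quad\omega\in\big(\tfrac\pi2,\pi\big).
\]
Then $|\cos\omega|\le4.1/12<0.35$, so $\sin\omega>0.93$, and $\omega<2$ because $\cos2<-0.4$.

\subsection{A curve of circular arcs}
Start at $b=(x_b,0)$ with $x_b=-2-\rho(1+\sin\beta)-\rho'\sin\beta$ and tangent angle $\frac\pi2$, and concatenate five pieces with continuous tangent. Along a piece with constant curvature $k\ne0$ we have $ds=d\theta/k$, so the displacement from angle $\theta'$ to angle $\theta''$ is $k^{-1}(\sin\theta''-\sin\theta',\ \cos\theta'-\cos\theta'')$.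
\begin{center}
\begin{tabular}{c|c|c|c|c}
piece & curvature & angle $\theta$ & displacement & endpoint\\ \hline
1 & $-1/\rho$ & $\frac\pi2\to-\beta$ & $\rho\,(1+\sin\beta,\ \cos\beta)$ & $(-2-\rho'\sin\beta,\ \rho\cos\beta)$\\
2 & $1/\rho'$ & $-\beta\to0$ & $\rho'(\sin\beta,\ \cos\beta-1)$ & $(-2,\ \delta)$\\
3 & $0$ & $0$ & $(4,0)$ & $(2,\ \delta)$\\
4 & $1/4$ & $0\to\omega$ & $4\,(\sin\omega,\ 1-\cos\omega)$ & $(2+4\sin\omega,\ -R\cos\omega)$\\
5 & $1/R$ & $\omega\to\frac{3\pi}2$ & $R\,(-1-\sin\omega,\ \cos\omega)$ & $(x_o-R,\ 0)$
\end{tabular}
\end{center}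
The height in row 2 follows from the definition of $\rho'$, and that in row 4 from $\delta+4=-(R-4)\cos\omega$. Denote the endpoint of piece 4 by $j=(x_j,y_j)$. Piece 1 has center $q=(x_b+\rho,0)$, piece 4 has center $(2,4+\delta)$, and piece 5 has center $j+R(-\sin\omega,\cos\omega)=(x_o,0)$ with $x_o=2-(R-4)\sin\omega<-9$. This \emph{upper arc} starts and ends on the $x$-axis with vertical tangents. Together with its mirror image in the $x$-axis, traversed backward, it forms a closed curve $\Gamma^0$ with continuous tangent and piecewise constant curvature.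

\begin{lemma}\label{lem:Gamma0}
$\Gamma^0$ is embedded and counterclockwise, satisfies \emph{(K1)--(K5)} apart from smoothness, and has $L^2<(1+\varepsilon)4\pi A$.
\end{lemma}

\begin{proof}
\emph{Vertical tangents.} On the upper arc $\theta\in[-\beta,\frac{3\pi}2]$, and $\cos\theta=0$ exactly at $b$, at the point $c_+=(6,4+\delta)$ of piece 4 where $\theta=\frac\pi2$, and at the endpoint $a=(x_o-R,0)$. Each of $b,c_\pm,a$ lies in the interior of a circular arc of $\Gamma^0$ (for $b$ and $a$, join pieces 1 and 5 with their mirror images). We have $0<-2-x_b\le2\rho+\rho'\le C_\beta\rho<\frac12$, $x_a<-25$ and $x_{c_\pm}=6$. The part from $b$ to $c_+$ is the graph of a function $u$ over $[x_b,6]$, and the part from $c_+$ to $a$ is the graph of a function $w$ over $[x_a,6]$; thus $u_\pm=\pm u$ and $w_\pm=\pm w$.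

\emph{The graphs.} We have $0<u\le\rho$ on $(x_b,-2]$, since piece 1 lies on a circle of radius $\rho$ centered on the axis and piece 2 descends from $\rho\cos\beta$ to $\delta$; further $u=\delta$ on $[-2,2]$ and $\delta\le u<4+\delta$ on $[2,6)$. On $[x_o,x_j]$ the function $w$ decreases to $y_j=\frac R{R-4}(4+\delta)>4+\delta$, on $[x_j,6)$ its graph lies on piece 4 above the center, and $w>0$ on $(x_a,x_o]$. Hence $u<4+\delta<w$ on $[x_b,6)\subset[x_o,6)$. So the upper arc is simple and meets the $x$-axis only at its endpoints, and $\Gamma^0$ is embedded. At its leftmost point $a$ the tangent is $(0,-1)$, so the enclosed domain is on the left and $\Gamma^0$ is counterclockwise. This proves (K2) and (K3).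

\emph{The hole.} We have $x_q=-2-(\rho+\rho')\sin\beta\in(x_b,-2)$ and $u(x_q)=\rho>0$. Piece 1 is at distance $\rho$ from $q$. The rest of the graph of $u$ is convex, so it lies above its tangent line at the end of piece 1; the circle of radius $\rho$ about $q$ is tangent to this line and lies below it, so this part is at distance $\ge\rho$ from $q$. Points on the graph of $w$ have $y>4$ or $x<-9$. By symmetry $\operatorname{dist}(q,\Gamma^0)=\rho>\rho/2$, which is (K4). For (K5), $\int_{x_b}^02u\,dx\le2(C_\beta\rho\cdot\rho+2\delta)<\frac{t_1}4+\frac{t_1}4$.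

\emph{Length.} Counting mirror images, pieces 1 and 2 contribute $2[\rho(\frac\pi2+\beta)+\rho'\beta]\le2[\frac15+\frac18]<1$, piece 3 contributes $8$, piece 4 contributes $8\omega<16$, and piece 5 contributes $2R(\frac{3\pi}2-\omega)<2\pi R$. So $L<2\pi R+25<4\pi R=2\pi/h_0$.

\emph{Area.} Let $B$ be the disk of radius $R$ about $(x_o,0)$. Its rightmost point has abscissa
\[
x_o+R=6+(R-4)(1-\sin\omega)\le6+(R-4)\cos^2\omega=6+\frac{(4+\delta)^2}{R-4}\le6+\frac{4.1^2}{12}<8 .
\]
Let $(x,y)\in B$ with $y\ge0$ lie outside the closed domain bounded by $\Gamma^0$. If $x\le x_j$, then $y\le w(x)$, because the graph of $w$ over $[x_a,x_j]$ lies on $\partial B$; so $x\ge x_b>-3$ and $y\le u(x)<6$. If $x>x_j$, then $y\le y_j\le\frac43\cdot4.1<6$, because $x_j>x_o$. So the part of $B$ not enclosed lies in $[-3,8]\times[-6,6]$, and $A\ge\pi R^2-132>\pi$. This completes (K1), and \eqref{eq:R} gives the isoperimetric bound.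
\end{proof}

\subsection{Smoothing}
We mollify the curvature as a function of arc length. This keeps control of the negative part of the curvature, but the resulting curve need not close up. The mirror symmetry reduces the closing condition to one scalar equation, which we solve by adjusting the radius of piece 5.

\begin{lemma}\label{lem:smooth}
There is a curve in $\mathcal K(h_0,t_1,\rho,\delta)$ with $L^2<(1+\varepsilon)4\pi A$ and $\int_I\kappa\,ds\ge-\pi-\frac\varepsilon2$ for every subarc $I$.
\end{lemma}

\begin{proof}
Replace the radius of piece 5 by $R'\in[R-1,R+1]$, keeping all angles. Let $\ell=\ell(R')$ be the length of the upper arc and $k$ its curvature on $[0,\ell]$, extended evenly and $2\ell$-periodically; then $k$ is even about $0$ and about $\ell$, $\int_0^\ell k=\pi$, and $|k|\le K:=\max\{1/\rho,1/\rho'\}$. Let $\theta_0(s)=\frac\pi2+\int_0^sk$; it is piecewise affine in $s$ and continuous in $(s,R')$. Let $\theta_\eta$ and $k_\eta=\theta_\eta'$ be the convolutions of $\theta_0$ and $k$ with a smooth, even, nonnegative kernel of integral $1$ supported in $(-\eta,\eta)$, and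 put
\[
X_\eta(s)=(x_b,0)+\int_0^s(\cos\theta_\eta,\sin\theta_\eta)\qquad(\eta\ge0).
\]
Then $|\theta_\eta-\theta_0|\le K\eta$, and $\theta_\eta(s)=\theta_0(s)$ whenever $(s-\eta,s+\eta)$ contains no jump of $k$, since the kernel is even and $\theta_0$ is affine there.

\emph{Closing up.} The function $\theta_0-\frac\pi2$ is odd about $0$ and $\theta_0-\frac{3\pi}2$ is odd about $\ell$, and convolution with an even kernel preserves both properties. So $\cos\theta_\eta$ is odd and $\sin\theta_\eta$ is even about $0$ and about $\ell$. Integrating, $X_\eta(-s)=\mathcal R_0X_\eta(s)$ and $X_\eta(\ell+s)=\mathcal R_1X_\eta(\ell-s)$, where $\mathcal R_0,\mathcal R_1$ are the reflections in the lines $y=0$ and $y=y_\eta(\ell)$. If $y_\eta(\ell)=0$, then $X_\eta(2\ell+s)=\mathcal R_0X_\eta(-s)=X_\eta(s)$, and $X_\eta$ is a smooth closed curve. For $\eta=0$ the table gives $y_0(\ell)=y_j+R'\cos\omega=(R'-R)\cos\omega$, and $|y_\eta(\ell)-y_0(\ell)|\le\ell(R+1)K\eta$. As $y_\eta(\ell)$ is continuous in $R'$ and $\cos\omega\ne0$, the intermediate value theorem gives, for small $\eta$, a radius $R'(\eta)$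 with $y_\eta(\ell)=0$ and $R'(\eta)\to R$ as $\eta\to0$. Fix this choice. In the parameter $\sigma=s/2\ell$ the closed curves $X_\eta$ converge to $\Gamma^0$ in $C^1$, because $\ell(R'(\eta))\to\ell(R)$ and the tangent angles converge uniformly.

\emph{Vertical tangents.} The jumps of $k$ occur where $\theta_0$ is $-\beta$, $0$ or $\omega$, and at the mirror points; there $\cos\theta_0\ne0$. Within distance $\eta$ of a jump, $\theta_\eta$ differs from the value of $\theta_0$ at the jump by at most $2K\eta$, so $\cos\theta_\eta\ne0$ for small $\eta$. Elsewhere $\theta_\eta=\theta_0$. So $\cos\theta_\eta$ vanishes exactly at the arc lengths of $b,c_+,a,c_-$, where $k_\eta$ equals $-1/\rho$, $1/4$, $1/R'$, $1/4$; since $f_s=-\kappa\sin\theta\ne0$, these critical points are nondegenerate. By Lemmas~\ref{lem:stable} and~\ref{lem:Gamma0}, $X_\eta\in\mathcal K$ for small $\eta$, and the strict isoperimetric inequality persists because $L$ and $A$ converge.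

\emph{Backward turning.} Let $k^-=\max\{-k,0\}$. Since $k\ge-k^-$, we have $k_\eta\ge-(k^-)_\eta$, where $(k^-)_\eta\ge0$ is the convolution of $k^-$. Only piece 1 and its mirror image have negative curvature, so for every subarc $I$
\[
\int_Ik_\eta\,ds\ge-\int_0^{2\ell}(k^-)_\eta\,ds=-\int_0^{2\ell}k^-\,ds=-2\Big(\frac\pi2+\beta\Big)=-\pi-\frac\varepsilon2 .\qedhere
\]
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}
Let $\mathcal U_\varepsilon$ be the set of curves in $\mathcal K(h_0,t_1,\rho,\delta)$, with the parameters chosen above, that satisfy $L^2<(1+\varepsilon)4\pi A$ and $\inf_I\int_I\kappa\,ds>-\pi-\varepsilon$. The class $\mathcal K$ is $C^2$-open by Lemma~\ref{lem:stable}. The quantities $L$ and $A$ are $C^1$-continuous, and $\inf_I\int_I\kappa\,ds$ is $C^2$-continuous because $\kappa\,ds=|X'|^{-2}\det(X',X'')\,d\sigma$ and this density changes uniformly little under a $C^2$-small perturbation. So $\mathcal U_\varepsilon$ is $C^2$-open, and it is nonempty by Lemma~\ref{lem:smooth}. Every $\Gamma_0\in\mathcal U_\varepsilon$ satisfies (a) and (b) by definition. By Proposition~\ref{prop:life}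 and $A>\pi$, $T\le t_1\le\varepsilon<\varepsilon A$. Lemma~\ref{lem:blowup} gives the rest of (c), and (d). In particular the conjecture stated in Section~\ref{sec:intro} holds. \qed

\begin{thebibliography}{9}

\bibitem{Angenent}
S. Angenent, \emph{The zero set of a solution of a parabolic equation}, J. reine angew. Math. \textbf{390} (1988).

\bibitem{Singular}
\emph{A Singular Example for the Averaged Mean Curvature Flow},
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak em\%2F999188424\allowbreak\&isResultClick=True}.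

\end{thebibliography}
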